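# Monic integer polynomials that divide a chromatic polynomial

## 1. Chromatic polynomials, alternating coefficients, chromatic factors

All graphs are finite and simple. We write $(x)_k=x(x-1)\cdots(x-k+1)$.

**Definition (chromatic polynomial).** For a graph $G$ and a positive integer $q$, let $P_G(q)$ be the number of proper colorings of $G$ with colors from $\{1,\dots,q\}$. This function of $q$ is a polynomial, the *chromatic polynomial* $P_G(x)$; it is monic, has integer coefficients, and has degree equal to the number of vertices.

*Examples.* $P_{K_n}(x)=(x)_n$. A path with $n$ vertices has $P(x)=x(x-1)^{n-1}$. The cycle $C_n$ has $P_{C_n}(x)=(x-1)^n+(-1)^n(x-1)$.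

We use three elementary facts all the time. Two polynomials that agree at infinitely many integers are equal, so a count valid for all large integers $q$ is a polynomial identity. The chromatic polynomial of a disjoint union is the product of the chromatic polynomials. If $G$ has an edge, then $P_G(0)=P_G(1)=0$, so $P_G$ is divisible by $x(x-1)$, and the quotient has integer coefficients because $x(x-1)$ is monic.

**Definition (alternating coefficients).** A polynomial $f(x)=\sum_{i=0}^m a_ix^i$ of degree $m$ has *coefficients alternating in sign* if $(-1)^{m-i}a_i\ge 0$ for all $0\le i\le m$. Equivalently, $(-1)^mf(-x)$ has only nonnegative coefficients.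

*Examples.* $x^2-3x+3$ alternates. So does $x^2+3$, since zero coefficients are allowed. $x^2+x+7$ does not alternate: here $m=2$, $a_1=1$ and $(-1)^{2-1}a_1=-1<0$. If $f$ and $g$ alternate, so does $fg$, because a product of polynomials with nonnegative coefficients has nonnegative coefficients.

It is well known that $P_G$ always has coefficients alternating in sign. For instance $P_{C_4}(x)=x^4-4x^3+6x^2-3x$.

**Definition (chromatic factor, chromatic root).** A monic $f\in\mathbb Z[x]$ is a *chromatic factor* if $f$ divides $P_G$ in $\mathbb Z[x]$ for some graph $G$. A complex number is a *chromatic root* if it is a zero of some $P_G$.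

*Examples.* Since $P_{C_4}(x)=x(x-1)(x^2-3x+3)$, the polynomial $x^2-3x+3$ is a chromatic factor. The polynomial $x+1$ is not: $(-1)^mP_G(-x)$ is monic with nonnegative coefficients, hence positive for $x>0$, so no $P_G$ has a negative zero.

The thesis "Algebraic Number-Theoretic Properties Of Graph And Matroid Polynomials" contains the following statement, which we are asked to prove or disprove.

**Conjecture.** The coefficients of a chromatic factor are always alternating in sign.

In words: $P_G$ alternates; is this inherited by all of its monic integer factors? The answer is no, and one can say exactly which polynomials are chromatic factors.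

**Theorem 1.** There is a graph on 85 vertices whose chromatic polynomial is divisible by $x^2+x+7$. Hence the conjecture is false.

**Theorem 2.** A monic $f\in\mathbb Z[x]$ is a chromatic factor if and only if every real root of $f$ in $(-\infty,32/27]$ equals $0$ or $1$. In particular, every monic integer polynomial without real roots is a chromatic factor.

## 2. Factors with roots in the right half-plane

Let us try small cases. A linear chromatic factor is $x-n$ with $n\ge0$, since there are no negative zeros; it alternates. More generally, suppose that all roots of a monic $f\in\mathbb Z[x]$ have nonnegative real part. Over $\mathbb R$, $f$ is a product of factors $x-r$ with $r\ge0$ and $x^2-2\operatorname{Re}(z)\,x+|z|^2$ with $\operatorname{Re} z\ge0$. Each of these alternates, so $f$ alternates.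

This settles complete graphs and trees, where all roots are nonnegative integers. It also settles cycles: from $P_{C_n}(x)=(x-1)\big((x-1)^{n-1}+(-1)^n\big)$, every root is $1$ or lies on the circle $|x-1|=1$, so it has nonnegative real part. A counterexample therefore needs a nonreal root with negative real part.

A natural attempt at a proof of the conjecture goes as follows. Put $g(t)=(-1)^mP_G(-t)$; it has nonnegative coefficients, and one would like its monic factors to have nonnegative coefficients too. What one really gets is that no factor has a positive zero, and this is where the argument stops, because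
$$x^3-3x^2+3x-28=(x-4)(x^2+x+7)$$
alternates although its factor $x^2+x+7$ does not. So alternation as such does not pass to factors, and the task becomes to realize such a cubic inside a chromatic polynomial.

## 3. A clique, an extra vertex, and 28 paths of length 3

**The graph.** Let $k\ge1$. Take a clique on $v_1,\dots,v_k$, one further vertex $u$, and for each $i$ a path $u\,a_i\,b_i\,v_i$ of length 3, with all $a_i,b_i$ new and distinct. Call this graph $G_k$; it has $3k+1$ vertices.

**Step 1: paths with prescribed end colors.** We count the colorings of the two inner vertices, with $q\geq 2$ colors.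

If the end colors are equal, both inner vertices avoid one common color and differ from each other, which gives $E=(q-1)(q-2)=q^2-3q+2$ ways. If the end colors are different, each inner vertex avoids the color of its end, which gives $(q-1)^2$ pairs. The pairs with equal entries must be removed; such an entry avoids both end colors, so there are $q-2$ of them. Hence $D=(q-1)^2-(q-2)=q^2-3q+3$. Note that $D-E=1$.

**Step 2: the whole graph.** We condition on the color of $u$. Let $q\ge k$, with $q \geq 2$. The clique is colored in $(q)_k$ ways. If $u$ has the color of $v_i$ ($k$ choices of $i$), the paths can be completed in $ED^{k-1}$ ways. If $u$ has one of the other $q-k$ colors, they can be completed in $D^k$ ways. So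
$$P_{G_k}(q)=(q)_kD^{k-1}\big[(q-k)D+kE\big]=(q)_kD^{k-1}\big[qD-k\big],$$
and $qD-k=q^3-3q^2+3q-k=(q-1)^3-(k-1)$. As a check, $k=1$ gives $x(x-1)^3$, the chromatic polynomial of a path on four vertices.

**Step 3: choosing $k$.** We want the cubic to have a rational quadratic factor with positive linear coefficient. The nonreal roots of $(x-1)^3-(k-1)$ have real part $1-\frac12(k-1)^{1/3}$, which is negative exactly when $k\ge10$. That alone is not enough: if $k-1$ is not a cube, the cubic has no rational root, so it is irreducible over $\mathbb Q$, and $x^3-3x^2+3x-k$ itself alternates. The first cube above $8$ is $27$, so take $k=28$.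

*Proof of Theorem 1.* For $k=28$ the graph has $28+1+56=85$ vertices and
$$P_{G_{28}}(x)=(x)_{28}\,(x^2-3x+3)^{27}\,\big((x-1)^3-27\big)=(x)_{28}\,(x^2-3x+3)^{27}\,(x-4)(x^2+x+7).$$
So $x^2+x+7$ is a chromatic factor, and its coefficients do not alternate in sign. $\blacksquare$

The rest of the lecture proves Theorem 2, by replacing the paths of length 3 by other graphs with two marked vertices.

## 4. Necessity, and reduction to one algebraic integer

**Step 1: necessity.** We use two cited facts. First, $P_G$ has no zero in $(-\infty,0)$ or in $(0,1)$ (Tutte; well known). Second, $P_G$ has no zero in $(1,32/27]$; this is in B. Jackson, *A zero-free interval for chromatic polynomials of graphs*, Combin. Probab. Comput. 2 (1993) 325–336. A root of a chromatic factor is a zero of some $P_G$, so if it is real and at most $32/27$, it is $0$ or $1$.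

**Step 2: reduction to irreducible $f$.** For sufficiency, let $f$ satisfy the root condition. The case $f=1$ is trivial. Otherwise write $f=f_1\cdots f_n$ with monic irreducible $f_j\in\mathbb Z[x]$, repetitions allowed. Each $f_j$ satisfies the root condition. If $f_j\mid P_{G_j}$ for each $j$, then $f$ divides the chromatic polynomial of the disjoint union of the $G_j$. So we may assume that $f$ is irreducible.

**Step 3: degree 1.** If $f=x-n$, the condition forces $n\ge0$, and $f$ divides $P_{K_{n+1}}=(x)_{n+1}$.

**Step 4: degree at least 2.** Let $f$ be irreducible of degree $d\ge2$, and let $\alpha$ be a root. All conjugates of $\alpha$ (the roots of $f$) are irrational, so none is $0$ or $1$; by the root condition none lies in $(-\infty,32/27]$. Thus every conjugate is either nonreal or a real irrational number greater than $32/27$. If $P_G(\alpha)=0$ for some $G$, then $f\mid P_G$ in $\mathbb Q[x]$; division by a monic integer polynomial stays in $\mathbb Z[x]$, so $f\mid P_G$ in $\mathbb Z[x]$. It remains to show that $\alpha$ is a chromatic root.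

From here on $f,\alpha,d$ are fixed as in Step 4, and $K=\mathbb Q(\alpha)$.

## 5. Two-terminal gadgets and their ratios

**Definition (gadget).** A *gadget* is a graph $H$ with two distinct marked vertices $s,t$, its *terminals*. For an integer $q\ge2$ let $E_H(q)$ be the number of proper $q$-colorings of $H$ in which $s$ and $t$ have a prescribed common color, and $D_H(q)$ the number in which they have prescribed distinct colors. By permuting colors, these numbers do not depend on which colors are prescribed.

*Example.* A path of length 2 with its ends as terminals has $E=q-1$ and $D=q-2$.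

Both counts are polynomials in $\mathbb Z[q]$. Let $H+st$ be $H$ with the edge $st$ added if it is missing. Summing over ordered pairs of distinct colors gives
$$P_{H+st}(q)=q(q-1)D_H(q).\tag{1}$$
If $s\sim t$ then $E_H=0$; otherwise $E_H=P_{H/\{s,t\}}/q$, where $H/\{s,t\}$ arises by identifying $s$ and $t$ and deleting duplicate edges. By (1), $D_H$ is not the zero polynomial, and we define the *ratio* $y_H=E_H/D_H\in\mathbb Q(q)$. For the path of length 2, $y=\frac{q-1}{q-2}$.

**Lemma 3.** The following hold as identities of polynomials or rational functions in $q$.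

1. The edge has $y=0$.
2. Parallel composition (glue two gadgets along $s$ and along $t$, deleting a duplicate edge $st$ if it arises) multiplies $E$, $D$, and hence $y$.
3. $K_a$ with all its vertices joined to both terminals, $s\not\sim t$, $a\ge1$: $E=(q-1)_a$, $D=(q-2)_a$, $y=\dfrac{q-1}{q-1-a}$.
4. The path of length $L\ge2$: $E_L=\dfrac{(q-1)^L+(-1)^L(q-1)}{q}$, $D_L=\dfrac{(q-1)^L-(-1)^L}{q}$, and with $p=1-q$ its ratio $y_L$ satisfies $y_L(q)-1=\dfrac{q}{p^L-1}$.
5. Take $\ell$ parallel paths of length $L\ge2$ and join all their vertices, including the terminals, to both vertices of an extra $K_2$: $E=(q-1)(q-2)E_L(q-2)^\ell$, $D=(q-2)(q-3)D_L(q-2)^\ell$, $y=\dfrac{q-1}{q-3}\,y_L(q-2)^\ell$.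
6. Two copies of $H$ in series (one terminal of the first copy identified with one terminal of the second, the two free terminals being the new ones): $E'=E^2+(q-1)D^2$, $D'=2ED+(q-2)D^2$. If $y_H=1+v$, the new ratio is $1+\dfrac{v^2}{q+2v}$.

*Proof.* It suffices to count for all large integers $q$.

(1) Adjacent terminals cannot share a color, and the edge has $E=0$, $D=1$.

(2) Once the terminals are colored, the two parts are colored independently. A deleted duplicate edge imposes no condition that the remaining edge does not impose.

(3) The clique avoids one color if the terminals agree, and two if they differ. The quotient of $(q-1)(q-2)\cdots(q-a)$ by $(q-2)\cdots(q-1-a)$ is $\frac{q-1}{q-1-a}$.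

(4) Start with $L=1$: $E_1=0$, $D_1=1$. In a path of length $L+1$ look at the neighbor $w$ of $t$. If $s,t$ have the same color, $w$ has one of $q-1$ colors different from that of $s$; so $E_{L+1}=(q-1)D_L$. If $s,t$ have different colors, $w$ has the color of $s$ or one of $q-2$ others; so $D_{L+1}=E_L+(q-2)D_L$. Subtracting, $E_{L+1}-D_{L+1}=-(E_L-D_L)$, hence $E_L-D_L=(-1)^L$. Counting all colorings with the color of $s$ prescribed, $E_L+(q-1)D_L=(q-1)^L$. Solving these two equations gives the stated formulas. Finally
$$y_L-1=\frac{E_L-D_L}{D_L}=\frac{(-1)^Lq}{(q-1)^L-(-1)^L}=\frac{q}{p^L-1},$$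
where the last step multiplies numerator and denominator by $(-1)^L$.

(5) If the terminals share a color, the $K_2$ is colored in $(q-1)(q-2)$ ways; all remaining vertices use the other $q-2$ colors, among them that of the terminals, which gives $E_L(q-2)^\ell$. If the terminals have distinct colors, the $K_2$ is colored in $(q-2)(q-3)$ ways, and the rest in $D_L(q-2)^\ell$ ways.

(6) Let $m$ be the glued vertex. If the new terminals share a color, $m$ has that color ($E^2$) or one of $q-1$ others ($D^2$ each). If they have different colors, $m$ has one of these two ($ED$ each) or one of $q-2$ others ($D^2$ each). With $y=1+v$, division by $D^2$ gives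
$$\frac{E'}{D'}=\frac{y^2+q-1}{2y+q-2}=\frac{q+2v+v^2}{q+2v}=1+\frac{v^2}{q+2v}.\qquad\blacksquare$$

## 6. The star construction and the equation $\alpha=\sum(1-y)$

**Lemma 4.** Let $H_1,\dots,H_k$ be gadgets, $k\ge1$. Take a clique $v_1,\dots,v_k$ and a new vertex $u$, and place $H_i$ between $u$ and $v_i$, otherwise disjointly. The resulting graph $G$ satisfies
$$P_G(q)=(q)_k\prod_iD_{H_i}\cdot\Big[q-\sum_{i=1}^k(1-y_{H_i})\Big].\tag{2}$$

*Proof.* Color the clique in $(q)_k$ ways. If $u$ has the color of $v_i$, there are $E_{H_i}\prod_{j\ne i}D_{H_j}$ extensions; for each of the other $q-k$ colors of $u$ there are $\prod_iD_{H_i}$. So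
$$P_G(q)=(q)_k\Big[(q-k)\prod_iD_{H_i}+\sum_iE_{H_i}\prod_{j\ne i}D_{H_j}\Big]=(q)_k\prod_iD_{H_i}\Big[q-k+\sum_iy_{H_i}\Big].\ \blacksquare$$

*Example.* For $28$ paths of length 3, $1-y=(D-E)/D=1/D$, and the bracket is $q-28/D$, in agreement with Section 3.

**Standing assumption.** From now until the end of Section 10, suppose for contradiction that $\alpha$ is not a chromatic root. Then no conjugate of $\alpha$ is one either, because chromatic polynomials have rational coefficients. By (1),
$$D_H(q)\ne0\quad\text{for every gadget }H\text{ and every conjugate }q\text{ of }\alpha.\tag{3}$$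
So all ratios can be evaluated at all conjugates. Put
$$Y=\{y_H(\alpha): H\text{ a gadget}\}\subset K,\qquad 1-Y=\{1-y:y\in Y\},$$
and let $S$ be the set of all sums of one or more elements of $1-Y$, repetitions allowed. By Lemma 3, $Y$ contains $0$ and is closed under multiplication.

If $\alpha\in S$, say $\alpha=\sum_{i=1}^k(1-y_{H_i}(\alpha))$, then (2) gives $P_G(\alpha)=0$, contradicting the assumption. **So it suffices to prove $\alpha\in S$.**

## 7. $\alpha$ lies in the group generated by $1-Y$

The direct approach is to write $\alpha$ as a combination of a few explicit elements $1-y$. It gives the following.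

**Lemma 5.** $\alpha$ lies in the additive group generated by $1-Y$.

*Proof.* The group contains $1=1-0$. By Lemma 3(3) with $a=1$, $x=\frac{\alpha-1}{\alpha-2}\in Y$, so $x^r\in Y$ for $r\ge1$, and the group contains $x^r=1-(1-x^r)$ for $r\ge1$ as well as $x^0=1$. By the binomial theorem it contains all $(x-1)^r$, $r\ge0$. Now $x-1=\frac1{\alpha-2}=\beta^{-1}$ with $\beta=\alpha-2\ne0$. Since $\beta$ is an algebraic integer of degree $d$, it satisfies $\beta^d+c_{d-1}\beta^{d-1}+\dots+c_0=0$ with $c_i\in\mathbb Z$. Dividing by $\beta^{d-1}$,
$$\beta=-\big(c_{d-1}+c_{d-2}\beta^{-1}+\dots+c_0\beta^{-(d-1)}\big),$$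
which lies in the group. Hence so does $\alpha=\beta+2\cdot1$. $\blacksquare$

The approach stops here. The combination has negative coefficients, but in (2) the coefficient of $1-y_H$ counts copies of $H$ and must be nonnegative. We need to know that **$S$ is a group**; then $S$ equals the group of Lemma 5 and $\alpha\in S$.

## 8. When the semigroup $S$ is a group: a cone in $K\otimes\mathbb R$

Let $V=K\otimes_{\mathbb Q}\mathbb R$, a real vector space of dimension $d$ containing $K$, in which every $\mathbb Q$-basis of $K$ is an $\mathbb R$-basis. We use embeddings $\sigma:K\to\mathbb C$; each is determined by the conjugate $\sigma(\alpha)$. From each pair of complex conjugate embeddings keep one, and keep all $r_1$ real embeddings; the kept embeddings correspond to the archimedean places of $K$. If $r_2$ is the number of pairs, the map $y\mapsto(\sigma(y))_\sigma$ extends to an $\mathbb R$-linear isomorphism $V\cong\mathbb R^{r_1}\times\mathbb C^{r_2}$.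

*Examples.* If $K=\mathbb Q(\sqrt2)$, then $V=\mathbb R^2$ and $a+b\sqrt2\mapsto(a+b\sqrt2,\,a-b\sqrt2)$. If $\alpha$ is a root of $x^2+x+7$, there is one place, it is complex, and $V=\mathbb C$.

Let $C\subset V$ be the convex cone generated by $1-Y$, that is, the set of all finite nonnegative real combinations.

**Lemma 6.** If $C=V$, then $S$ is a group.

*Proof.* It suffices to show $-s\in S$ for every $s\in1-Y$: then $S$ is closed under negation, and it contains $0=s+(-s)$. If $s=0$, then $-s=s\in S$. Let $s\ne0$. Since $-s\in C$, we can write $-s=\sum\lambda_is_i$ with $\lambda_i>0$, $s_i\in1-Y$.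

The first point is to make the $s_i$ linearly independent over $\mathbb R$ (Carathéodory). Choose a representation with the fewest terms. If $\sum\mu_is_i=0$ nontrivially, with some $\mu_i>0$ after a change of sign, put $\tau=\min\{\lambda_i/\mu_i:\mu_i>0\}$. Then $-s=\sum(\lambda_i-\tau\mu_i)s_i$ has nonnegative coefficients and at least one vanishing term, a contradiction.

The second point is that the $\lambda_i$ are rational. In a $\mathbb Q$-basis of $K$, the equation $-s=\sum\lambda_is_i$ is a linear system with rational coefficients and a unique real solution, so Gaussian elimination shows that the solution is rational.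

Let $N\ge1$ be a common denominator. Then $-Ns=\sum(N\lambda_i)s_i\in S$, and $-s=(N-1)s+(-Ns)\in S$. $\blacksquare$

**What happens if $C\ne V$.** Pick $v_0\in V\setminus C$. A point outside a convex set in a finite-dimensional space can be separated from it: there is a nonzero linear functional $\ell$ with $\ell(c)\ge\ell(v_0)$ for all $c\in C$. For $c\in C$ and $\tau>0$ also $\ell(\tau c)\ge\ell(v_0)$; dividing by $\tau\to\infty$ gives $\ell(c)\ge0$. So $\ell\ge0$ on $C$, that is, $\ell(1-y)\ge0$ for $y\in Y$. Every $\mathbb R$-linear map $\mathbb C\to\mathbb R$ has the form $z\mapsto\operatorname{Re}(cz)$, so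
$$\ell(y)=\sum_\sigma\operatorname{Re}\big(c_\sigma\,\sigma(y)\big)\quad(y\in K),\qquad \ell(y)\le\ell(1)\quad\text{for all }y\in Y,\tag{4}$$
with $c_\sigma\in\mathbb R$ for real $\sigma$, $c_\sigma\in\mathbb C$ otherwise, not all zero. We shall contradict (4) by finding elements of $Y$ on which $\ell$ is arbitrarily large. Since ratios are rational functions with rational coefficients, $\sigma(y_H(\alpha))=y_H(\sigma(\alpha))$.

What must be shown about gadgets is now visible. If some conjugate $q=\sigma(\alpha)$ had $|y_H(q)|\le1$ for all $H$, then $\ell=\operatorname{Re}\circ\sigma$ would satisfy (4), as $\ell(y)\le1=\ell(1)$, and $C\neq V$. So for each conjugate we need a gadget with ratio of modulus greater than $1$: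

**Lemma 7.** For every conjugate $q$ of $\alpha$ there is a gadget $H$ with $|y_H(q)|>1$.

We first show that Lemma 7 is also sufficient (Section 9) and then construct the gadgets (Section 10).

## 9. Large ratios force $C=V$

Given $y\in Y$ with $|\sigma_0(y)|>1$ and $c_{\sigma_0}\ne0$, the obvious move is to look at $\ell(y^r)$ as $r\to\infty$. It can fail in two ways. If $\sigma_0(y)>1$ is real, $c_{\sigma_0}<0$, and $\sigma_0$ dominates, then $\ell(y^r)\to-\infty$, which does not contradict (4). And if several embeddings have the same largest modulus, their contributions may cancel. The remedy is to multiply a power of $y$ by one ratio $z_a$ of a clique gadget, chosen so that a single embedding dominates and its value is either negative or nonreal. The next lemma handles the nonreal case.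

**Lemma 8.** If $c\in\mathbb C\setminus\{0\}$, $|u|=1$ and $u\notin\mathbb R$, then $\limsup_{r\to\infty}\operatorname{Re}(cu^r)>0$.

*Proof.* Put $g(r)=\operatorname{Re}(cu^r)$. For a unimodular $\zeta\ne1$ the partial sums of $\zeta^r$ are bounded, so the averages of $\zeta^r$ over $r\le n$ tend to $0$. As $u\ne1$, the averages of $g$ tend to $0$. As $u^2\ne1$ and $g(r)^2=\frac12|c|^2+\frac12\operatorname{Re}(c^2u^{2r})$, the averages of $g^2$ tend to $|c|^2/2$. Suppose $\limsup g\le0$. Then $g^+=\max(g,0)$ tends to $0$, hence so do its averages. Then the averages of $g^-=g^+-g$ tend to $0$, and so do those of $|g|=g^++g^-$. But $g^2\le|c||g|$, so the averages of $g^2$ tend to $0$, a contradiction. $\blacksquare$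

**Proposition 9.** If Lemma 7 holds, then $C=V$.

*Proof.* Suppose $C\ne V$, and take $\ell$ and $c_\sigma$ as in (4). Let $T=\{\sigma:c_\sigma\ne0\}\ne\emptyset$. Pick $\sigma_0\in T$ and, by Lemma 7 for $q=\sigma_0(\alpha)$, an element $y\in Y$ with $|\sigma_0(y)|>1$. Let
$$R=\max_{\sigma\in T}|\sigma(y)|>1,\qquad M=\{\sigma\in T:|\sigma(y)|=R\}.$$

**Step 1: choose $a$, to break ties.** Put $\gamma_\sigma=\sigma(\alpha)-1\ne0$. For integers $a\ge1$, Lemma 3(3) gives $z_a=\frac{\alpha-1}{\alpha-1-a}\in Y$, which is nonzero. Since $1/\sigma(z_a)=1-a/\gamma_\sigma$,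
$$|\sigma(z_a)|^{-2}=1-2a\operatorname{Re}(1/\gamma_\sigma)+\frac{a^2}{|\gamma_\sigma|^2}.$$
For two different places $\sigma,\sigma'$, equality of these quantities for some $a>0$ means, after division by $a$,
$$a\big(|\gamma_\sigma|^{-2}-|\gamma_{\sigma'}|^{-2}\big)=2\big(\operatorname{Re}(1/\gamma_\sigma)-\operatorname{Re}(1/\gamma_{\sigma'})\big).$$
This holds for at most one $a>0$, unless both differences vanish. If both vanish, $1/\gamma_\sigma$ and $1/\gamma_{\sigma'}$ have equal real parts and equal moduli, so they are equal or complex conjugate. Then $\sigma(\alpha)$ and $\sigma'(\alpha)$ are equal or conjugate, which is impossible for different places because $\alpha$ generates $K$. So only finitely many $a$ are bad, and we can fix $a$ such that the $|\sigma(z_a)|$ are pairwise distinct and $a>\gamma_\sigma$ for all real $\sigma$.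

With this $a$: for real $\sigma$ we have $\sigma(\alpha)>32/27$, so $0<\gamma_\sigma<a$ and $\sigma(z_a)=\frac{\gamma_\sigma}{\gamma_\sigma-a}<0$. For complex $\sigma$, $\sigma(\alpha)$ is nonreal since $\alpha$ generates $K$, so $\gamma_\sigma\notin\mathbb R$; then $1/\sigma(z_a)=1-a/\gamma_\sigma$ is nonreal, and so is $\sigma(z_a)$.

**Step 2: choose $s$, so that one embedding dominates.** Let $\sigma_1$ be the unique maximizer of $|\sigma(z_a)|$ on $M$. Consider $|\sigma(y^sz_a)|=|\sigma(y)|^s|\sigma(z_a)|$ for $\sigma\in T$. On $M$ it equals $R^s|\sigma(z_a)|$, with unique maximum at $\sigma_1$. For $\sigma\in T\setminus M$, its quotient by $R^s|\sigma_1(z_a)|$ tends to $0$ as $s\to\infty$. So for all large $s$ the unique maximum over $T$ is at $\sigma_1$, and it exceeds $1$ because $R>1$ and $\sigma_1(z_a)\ne0$. Among these large $s$ we choose as follows.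

* If $\sigma_1$ is real, take $s$ even. Since $\sigma_1(y)\ne0$, we get $\sigma_1(y^sz_a)<0$.
* If $\sigma_1$ is complex, take $s$ with $\sigma_1(y^sz_a)\notin\mathbb R$. If $\sigma_1(y)\in\mathbb R$, every $s$ works, since a nonzero real number times a nonreal number is nonreal. If $\sigma_1(y)\notin\mathbb R$, at least one of any two consecutive $s$ works: two consecutive real values, both nonzero, would have real quotient $\sigma_1(y)$.

**Step 3: $\ell$ is unbounded above on $Y$.** Let $w=y^sz_a\in Y$, $\omega=\sigma_1(w)$, $c=c_{\sigma_1}\ne0$. All $w^r$ with $r\ge1$ lie in $Y$. Since $|\sigma(w)|<|\omega|$ for the other $\sigma\in T$,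
$$\ell(w^r)=|\omega|^r\Big(\operatorname{Re}\big(c\,(\omega/|\omega|)^r\big)+o(1)\Big)\qquad(r\to\infty).$$
If $\sigma_1$ is real, then $\omega/|\omega|=-1$ and $c$ is real and nonzero, so the real part is $c(-1)^r$, which equals $|c|$ for infinitely many $r$. If $\sigma_1$ is complex, then $\omega/|\omega|$ is nonreal, and by Lemma 8 the real part exceeds a fixed positive number for infinitely many $r$. As $|\omega|>1$, $\ell(w^r)$ is unbounded above, contradicting $\ell\le\ell(1)$ on $Y$. $\blacksquare$

## 10. Gadgets with ratio of modulus greater than 1

Here we prove Lemma 7, still under the standing assumption. Let $q$ be a conjugate of $\alpha$. It is nonreal, or it is real, irrational and greater than $32/27$, and (3) holds. There are four cases.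

**Case (i): $q\notin\mathbb R$, $|q-1|>1$. Long paths.** Let $p=1-q$, so $|p|>1$ and $p\notin\mathbb R$. By Lemma 3(4),
$$y_L(q)-1=\frac{q}{p^L-1}=q\,p^{-L}\big(1+O(|p|^{-L})\big).$$
Since $|y|^2=1+2\operatorname{Re}(y-1)+|y-1|^2$,
$$|y_L(q)|^2=1+2\operatorname{Re}(qp^{-L})+O(|p|^{-2L}).$$
Put $u=(p/|p|)^{-1}$, a nonreal number of modulus $1$; then $\operatorname{Re}(qp^{-L})=|p|^{-L}\operatorname{Re}(qu^L)$. By Lemma 8 there is $\delta>0$ with $\operatorname{Re}(qp^{-L})\ge\delta|p|^{-L}$ for infinitely many $L$. For large such $L$ the term $2\delta|p|^{-L}$ exceeds the error, and $|y_L(q)|>1$.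

This computation uses only that $q$ is nonreal with $|1-q|>1$, not that $q$ is a conjugate of $\alpha$.

**Case (ii): $q\notin\mathbb R$, $|q-1|\le1$. Shifting $q$ to $q-2$.** Long paths alone do not help here: if $|p|<1$, then $y_L(q)\to1-q=p$, of modulus less than $1$. But joining everything to a $K_2$ shifts $q$ by $2$. We have $|q-3|=|2-(q-1)|\ge2-|q-1|\ge1$, and the first inequality is strict because equality would force $q-1$ to be a nonnegative real number. So $|1-(q-2)|=|q-3|>1$, and $q-2$ is nonreal. By the computation of Case (i) applied to $q-2$, some $L\ge2$ has $|y_L(q-2)|>1$. The gadget of Lemma 3(5) has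
$$|y|=\Big|\frac{q-1}{q-3}\Big|\,|y_L(q-2)|^\ell,$$
where the first factor is fixed and nonzero. So $|y|>1$ for large $\ell$.

**Case (iii): $q$ real, $q>3/2$. A path of length 2.** Its ratio is $\frac{q-1}{q-2}$ ($q\ne2$ as $q$ is irrational), and $(q-1)^2-(q-2)^2=2q-3>0$, so its modulus exceeds $1$.

**Case (iv): $q$ real, $32/27<q<3/2$. Iterating series and parallel composition.** (The value $q=3/2$ does not occur, as $q$ is irrational.)

*The simple gadgets fail.* Clique gadgets have $\big|\frac{q-1}{q-1-a}\big|<1$, since $0<q-1<\frac12\le|q-1-a|$. For paths, $p=1-q\in(-\frac12,0)$ and $y_L=1-\frac{q}{1-p^L}$. If $L$ is odd, $1-p^L>1$, so $0<\frac q{1-p^L}<\frac32$. If $L$ is even, $0<\frac{q}{1-p^L}\le\frac{q}{1-p^2}=\frac1{2-q}<2$, where we used $1-p^2=q(2-q)$. So $|y_L|<1$ for every $L\ge2$, and parallel composition of such gadgets keeps the modulus below $1$.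

*The iteration.* Put $\eta=q-\frac{32}{27}>0$ and $x=\frac{q-1}{q-2}$. Then $x\in(-1,0)$, because $0<q-1<2-q$. Fix $r\ge1$. Let $F_0$ consist of $2r$ parallel paths of length 2; its ratio is $x^{2r}=1+v_0$ with $v_0=x^{2r}-1$. For $n\ge0$, let $A_n$ be two copies of $F_n$ in series, and $F_{n+1}$ two copies of $A_n$ in parallel. By Lemma 3(6) and 3(2), $A_n$ has ratio $1+s_n$ and $F_{n+1}$ has ratio $1+v_{n+1}$, where
$$s_n=\frac{v_n^2}{q+2v_n},\qquad v_{n+1}=(1+s_n)^2-1=s_n(s_n+2).\tag{5}$$
The denominators are nonzero: by Lemma 3(6), $D_{A_n}(q)=D_{F_n}(q)^2(q+2v_n)$, and $D_{A_n}(q)\ne0$ by (3). We look for $n$ with $|1+s_n|>1$, that is, $s_n>0$ or $s_n<-2$.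

*The start.* As $r\to\infty$, $v_0\to-1$ and $s_0\to\frac1{q-2}$. Since $q-2\in(-\frac{22}{27},-\frac12)$, this limit lies in $(-2,-\frac{27}{22})$. So $s_0\in(-2,-1)$ for all large $r$.

*One step.* Suppose $s=s_n\in(-2,-1)$. Then $v=v_{n+1}=(s+1)^2-1\in(-1,0)$, and $q+2v\ne0$.

* If $q+2v>0$, then $s_{n+1}=\frac{v^2}{q+2v}>0$, and $A_{n+1}$ has ratio greater than $1$.
* If $q+2v<0$, then $-2<q-2<q+2v<0$. With $v=s(s+2)$ we compute $v^2-s(q+2v)=s\big[s(s+2)^2-2s(s+2)-q\big]=s\,(s^3+2s^2-q)$, hence
$$s_{n+1}-s_n=\frac{v^2-s(q+2v)}{q+2v}=\frac{s\,(s^3+2s^2-q)}{q+2v}.\tag{6}$$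
On $[-2,0]$ the function $s^2(s+2)$ has derivative $s(3s+4)$ and maximum $\frac{16}{9}\cdot\frac23=\frac{32}{27}$, at $s=-\frac43$. So $s^3+2s^2-q\le-\eta$, and as $s<-1$ the numerator in (6) is at least $\eta$. The denominator lies in $(-2,0)$, so
$$s_{n+1}\le s_n-\frac\eta2.\tag{7}$$

This is where $32/27$ enters. By (6), a fixed point of the iteration in $(-2,-1)$ is a solution of $s^2(s+2)=q$, and for $q>32/27$ there is none. For $1<q\le32/27$ there would be one in $[-\frac43,-1)$, because $s^2(s+2)$ runs from $\frac{32}{27}$ to $1$ there.

*Avoiding the value $-2$.* The procedure gets stuck only if $s_n=-2$ exactly, for then $v_{n+1}=0$. We choose $r$ so that this does not happen in the first steps. Let $N=\lceil2/\eta\rceil$. By (5), $s_n=R_n(v_0)$, where $R_n=\varphi^{\circ n}\circ R_0$ with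
$$R_0(v)=\frac{v^2}{q+2v},\qquad\varphi(s)=\frac{s^2(s+2)^2}{q+2s(s+2)}.$$
Both are nonconstant rational functions (the numerator has larger degree than the denominator), and a composition of nonconstant rational functions is nonconstant. So for each $n\le N$ the equation $R_n(v_0)=-2$ holds for only finitely many $v_0$. Since $0<|x|<1$, the values $v_0=x^{2r}-1$ are pairwise distinct as $r$ varies. Hence we can fix a large $r$ with $s_0\in(-2,-1)$ and $s_n\ne-2$ for all $0\le n\le N$.

*Conclusion of Case (iv).* Suppose that no $A_n$ with $n\le N$ has ratio of modulus greater than $1$. We show by induction that $s_n\in(-2,-1)$ and $s_n\le s_0-\frac{n\eta}2$ for $0\le n\le N$. This holds for $n=0$. If it holds for $n<N$, the first alternative of "one step" is excluded by our supposition, so (7) holds; thus $s_{n+1}\le s_0-\frac{(n+1)\eta}2$ and $s_{n+1}<-1$. Here $s_{n+1}<-2$ is excluded by the supposition and $s_{n+1}=-2$ by the choice of $r$, so $s_{n+1}\in(-2,-1)$. But for $n=N$ we get $s_N\le s_0-\frac{N\eta}2<-1-1=-2$, a contradiction. So some $A_n$ with $n\le N$ has $|y_{A_n}(q)|>1$.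

The four cases cover all conjugates $q$, and Lemma 7 is proved. $\blacksquare$

**End of the proof of Theorem 2.** By Lemma 7 and Proposition 9, $C=V$. By Lemma 6, $S$ is a group, so it equals the group generated by $1-Y$, which contains $\alpha$ by Lemma 5. By (2), $\alpha\in S$ makes $\alpha$ a chromatic root, contradicting the standing assumption. So $\alpha$ is a chromatic root, and by Section 4 this proves sufficiency. Necessity was shown there as well. A polynomial without real roots satisfies the condition trivially. $\blacksquare$

## 11. Chromatic roots, quadratics, cyclotomic polynomials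

**Corollary 10.** An algebraic integer is a chromatic root if and only if it is $0$, $1$, or none of its conjugates lies in $(-\infty,32/27]$.

*Proof.* Let $f$ be its minimal polynomial, which is monic in $\mathbb Z[x]$. The number is a chromatic root exactly when $f$ is a chromatic factor. By Theorem 2 this means that every root of $f$ in $(-\infty,32/27]$ is $0$ or $1$. If $0$ or $1$ is a root of $f$, then $f=x$ or $f=x-1$ by irreducibility. $\blacksquare$

**Corollary 11.** Every $x^2+ax+b\in\mathbb Z[x]$ with $a^2<4b$ is a chromatic factor; so the linear coefficient of a quadratic chromatic factor can be an arbitrarily large positive integer. All cyclotomic polynomials $\Phi_n$ with $n\ge3$ are chromatic factors.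

*Proof.* None of these polynomials has a real root. $\blacksquare$

For $\Phi_3=x^2+x+1$ there is an explicit graph. In the construction of Section 3 with $k=28$, use paths of length 6 instead of 3. By the proof of Lemma 3(4), $E-D=1$ and $qD=(q-1)^6-1$, so the bracket becomes $(q-28)D+28E=qD+28=(q-1)^6+27$ and
$$P_G(x)=(x)_{28}\,D^{27}\,\big((x-1)^6+27\big).$$
With $t=x-1$, $t^6+27=(t^2+3)(t^4-3t^2+9)$ and $t^4-3t^2+9=(t^2+3)^2-9t^2=(t^2-3t+3)(t^2+3t+3)$, so
$$(x-1)^6+27=\big((x-1)^2+3\big)(x^2-5x+7)(x^2+x+1).$$

**Corollary 12.** For every algebraic integer $\alpha$, $\alpha+n$ is a chromatic root for all sufficiently large integers $n$. If $\alpha$ is a chromatic root, then so is $n\alpha$ for every integer $n\ge1$.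

*Proof.* The conjugates of $\alpha+n$ are the conjugates of $\alpha$ shifted by $n$; for large $n$ all real ones exceed $32/27$, and Corollary 10 applies. For the second claim, note that a chromatic root is an algebraic integer. If $\alpha\in\{0,1\}$, then $n\alpha$ is a nonnegative integer, which is a chromatic root (use $K_{n\alpha+1}$). Otherwise all real conjugates of $\alpha$ exceed $32/27$; the conjugates of $n\alpha$ are $n$ times those of $\alpha$, so its real conjugates also exceed $32/27$, and Corollary 10 applies. $\blacksquare$
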